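# Residuated semigroups of binary relations have no finite axiomatization

## 1. Downsets of an ordered group as binary relations

Fix a set $U$. For binary relations $x,y\subseteq U\times U$ put
$$\begin{aligned}
x;y&=\{(u,v)\in U\times U:(u,w)\in x\text{ and }(w,v)\in y\text{ for some }w\},\\
x\backslash y&=\{(u,v)\in U\times U:\text{for every }w,\ (w,u)\in x\text{ implies }(w,v)\in y\},\\
x/y&=\{(u,v)\in U\times U:\text{for every }w,\ (v,w)\in y\text{ implies }(u,w)\in x\}.
\end{aligned}\tag{1}$$
The first is composition. The other two are the *residuals*. Call $w$ an $x$-predecessor of $u$ if $(w,u)\in x$, and then $u$ is an $x$-successor of $w$. A pair $(u,v)$ lies in $x\backslash y$ when every $x$-predecessor of $u$ is a $y$-predecessor of $v$. It lies in $x/y$ when every $y$-successor of $v$ is an $x$-successor of $u$. Quantifiers range over all of $U$, so a point without $x$-predecessors imposes no condition at all.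

*Example.* Let $U=\{1,2\}$ and $x=\{(1,2)\}$. The point $1$ has no $x$-predecessor, so $(1,1),(1,2)\in x\backslash x$. The only $x$-predecessor of $2$ is $1$, and $(1,v)\in x$ only for $v=2$, so $(2,2)\in x\backslash x$ and $(2,1)\notin x\backslash x$. Thus $x\backslash x=\{(1,1),(1,2),(2,2)\}$. It contains the identity relation $\mathrm{Id}$, and it is larger.

There is an easy way to produce families of relations closed under these operations. Let $G$ be a partially ordered group: a group with a partial order such that $s\le s'$ implies $us\le us'$ and $su\le s'u$. A *downset* is a set $X\subseteq G$ such that $r\le s\in X$ implies $r\in X$. Let $D(G)$ be the set of all downsets, with intersection and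
$$X;Y=\{r:\exists s\in X,\,t\in Y,\ r\le st\},\quad X\backslash Y=\{r:Xr\subseteq Y\},\quad X/Y=\{r:rY\subseteq X\}.\tag{2}$$

**Proposition 1.** The map $\rho(X)=\{(g,h)\in G\times G:\ g^{-1}h\in X\}$ is injective on $D(G)$ and turns $\cap$ and the operations (2) into intersection and the operations (1) on the base $U=G$.

*Proof.* Since $(1,g)\in\rho(X)$ iff $g\in X$, the map is injective. Intersections are clear. Let $r=g^{-1}h$ throughout.

Composition. If $(g,w)\in\rho(X)$ and $(w,h)\in\rho(Y)$, then $r=(g^{-1}w)(w^{-1}h)\in X;Y$. Conversely, if $r\le st$ with $s\in X$, $t\in Y$, let $w=gs$. Then $g^{-1}w=s\in X$ and $w^{-1}h=s^{-1}r\le t$, so $w^{-1}h\in Y$.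

Left residual. The pair $(g,h)$ is in $\rho(X)\backslash\rho(Y)$ iff for every $w$, $w^{-1}g\in X$ implies $w^{-1}h\in Y$. As $w$ runs through $G$, so does $s=w^{-1}g$, and $w^{-1}h=sr$. So the condition is $Xr\subseteq Y$.

Right residual. The pair $(g,h)$ is in $\rho(X)/\rho(Y)$ iff for every $w$, $h^{-1}w\in Y$ implies $g^{-1}w\in X$. With $t=h^{-1}w$ running through $G$ and $g^{-1}w=rt$, the condition is $rY\subseteq X$. $\square$

*Example.* For $G=\mathbb Z$ with its usual order, the downset $(-\infty,m]$ becomes $\{(g,h):h-g\le m\}$.

What changes if $G$ is only an ordered monoid? The definitions (2) still make sense. The proof divided twice: once to find a point $w=gs$ in the middle of a factorization $r\le st$, and once to find, for a given $s$, a point $w$ that sees $g$ with label $s$ and $h$ with label exactly $sr$. Without division these points have to be manufactured. We shall see that the second kind is always easy to add, while the first kind can be impossible, and that the impossibility cannot be described by finitely many first-order axioms.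

## 2. Representable algebras and the theorem

**Definition (LSORS).** A *lower semilattice-ordered residuated semigroup* is an algebra $\mathfrak A=(A,\cdot,;,\backslash,/)$ such that, with $x\le y$ meaning $x\cdot y=x$,

- $(A,\cdot)$ is a semilattice;
- $x;(y;z)=(x;y);z$;
- $y\le x\backslash z$ iff $x;y\le z$ iff $x\le z/y$;
- $(x\cdot x');(y\cdot y')\le x;y$.

**Definition (representability).** Such an algebra is *representable* if, up to isomorphism, $A\subseteq\wp(U\times U)$ for some set $U$ (the base), $\cdot$ is intersection, and $;,\backslash,/$ are the operations (1). The class of representable LSORS is $\mathrm R(\cdot,;,\backslash,/)$. More generally, for a signature $\tau$ with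
$$\{\cdot,;\}\subseteq\tau\subseteq\{\cdot,+,;,\backslash,/\},\qquad \tau\cap\{\backslash,/\}\ne\emptyset,\tag{3}$$
$\mathrm R(\tau)$ is the class of isomorphic copies of families of binary relations on a set closed under the operations in $\tau$, where $+$ is union.

**Definition (ordered monoid with zero, $D_0(S)$).** An *ordered monoid* is a monoid with a partial order for which multiplication is monotone in both arguments. Suppose $S$ has a least element $\bot$ which is a zero: $\bot s=s\bot=\bot$. Then $D_0(S)$ is the set of downsets of $S$ that contain $\bot$, with $\cdot=\cap$, $+=\cup$ and the operations (2).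

**Lemma 2.** $D_0(S)$ is closed under these operations and is an LSORS. With $\cap$ and $\cup$ it is a residuated distributive lattice-ordered monoid, with unit $e{\downarrow}$, where $e$ is the unit of $S$ and $s{\downarrow}=\{r:r\le s\}$. Moreover $(s{\downarrow});(t{\downarrow})=(st){\downarrow}$.

*Proof.* $X;Y$ is a downset by definition. If $r'\le r\in X\backslash Y$ and $s\in X$, then $sr'\le sr\in Y$, so $r'\in X\backslash Y$; similarly for $/$. All three sets contain $\bot$, because $\bot$ is a zero and belongs to $X$ and $Y$. Both $X;(Y;Z)$ and $(X;Y);Z$ equal $\{r:\exists s\in X,t\in Y,u\in Z,\ r\le stu\}$, by monotonicity of multiplication. Monotonicity of $;$ is clear. Since $Z$ is a downset, $X;Y\subseteq Z$ iff $XY\subseteq Z$, and this says both $Y\subseteq X\backslash Z$ and $X\subseteq Z/Y$. If $r\le st$ with $s\le e$, $t\in X$, then $r\le t$, so $r\in X$; hence $e{\downarrow};X=X$, and likewise on the other side. Meet and join are $\cap$ and $\cup$, so the lattice is distributive. The last formula is monotonicity of multiplication. $\square$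

A *quasi-equation* is a universally quantified implication from a finite conjunction of equations to one equation, and a *quasi-variety* is a class axiomatized by quasi-equations. A class is finitely axiomatizable if it is $\mathrm{Mod}(\theta)$ for one first-order sentence $\theta$ (take the conjunction of a finite list).

Two facts are quoted as known. The commutative subclass, given by $x;y=y;x$, is a finitely axiomatizable variety. The variety generated by $\mathrm R(\cdot,;,\backslash,/)$ is finitely axiomatizable. The problem, taken from "Lower Semilattice-Ordered Residuated Semigroups And Substructural Logics", is the conjecture that $\mathrm R(\cdot,;,\backslash,/)$ itself is a quasi-variety with no finite axiomatization. The conjecture is true.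

To state the strong form, put $\varepsilon=w\backslash w$ (or $\varepsilon=w/w$ if $\backslash\notin\tau$), $l_0=\varepsilon$, $l_{i+1}=\varepsilon\cdot(y;l_i;x)$, and for $n\ge1$
$$q_n:\qquad \varepsilon\le x;y\ \Rightarrow\ w\le w;\underbrace{x;\dots;x}_{n};l_n;\underbrace{y;\dots;y}_{n}.\tag{4}$$

**Theorem 3.** $\mathrm R(\cdot,;,\backslash,/)$ is a quasi-variety and is not finitely axiomatizable in first-order logic.

**Theorem 4 (strong form).** Let $\tau$ be as in (3).

1. $\mathrm R(\tau)$ is a quasi-variety in which all $q_n$ hold.
2. There are finite algebras $\mathfrak A_n$ $(n\ge1)$, all LSORS and in fact residuated distributive lattice-ordered monoids, such that the $\tau$-reduct of $\mathfrak A_n$ violates $q_n$, while every nonprincipal ultraproduct of these reducts lies in $\mathrm R(\tau)$.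
3. Hence every first-order sentence true in $\mathrm R(\tau)$ holds in all but finitely many of the $\mathfrak A_n$, and no class $K$ with $\mathrm R(\tau)\subseteq K\subseteq\mathrm{Mod}\{q_n:n\ge1\}$ is finitely axiomatizable.

Part 3 will follow from part 2 by Łoś's theorem, so the work is in part 2. We need finite algebras that fail to be representable for a reason that disappears in the limit.

## 3. Products of representations along the rationals

This section shows that $\mathrm R(\tau)$ is a quasi-variety. By Mal'cev's theorem (Burris–Sankappanavar, *A Course in Universal Algebra*, Thm. V.2.25), it suffices that the class contains a trivial algebra and is closed under isomorphic copies, subalgebras, products and ultraproducts. Closure under isomorphic copies and subalgebras is clear. On a one-point base the full relation $F$ satisfies $F=F\cap F=F\cup F=F;F=F\backslash F=F/F$, so the one-element algebra is representable. An algebra represented on the empty base has only one element, so *we may always take bases nonempty*.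

**Ultraproducts.** The purpose is to see a representation as a first-order structure. A representation of $\mathfrak A$ on $U$ is a two-sorted structure $(\mathfrak A,U,R)$, $R\subseteq A\times U\times U$, satisfying finitely many sentences. They say that $a\mapsto\{(u,v):R(a,u,v)\}$ is injective and respects each operation in $\tau$; for instance, for $\backslash$,
$$R(a\backslash b,u,v)\leftrightarrow\forall w\,(R(a,w,u)\to R(b,w,v)).$$
By Łoś's theorem these sentences pass to ultraproducts, so an ultraproduct of representable algebras is representable.

**Why disjoint unions are not enough.** For products one would first take the disjoint union of the bases. Residuals spoil this. On a one-point base $\{1\}$ the family $\{\emptyset,F\}$ is closed under all operations: $\emptyset\backslash\emptyset=\emptyset\backslash F=F\backslash F=F$, $F\backslash\emptyset=\emptyset$, and similarly for $/$. Represent its square on $\{1\}\sqcup\{2\}$ componentwise. Then $(\emptyset,\emptyset)\backslash(\emptyset,\emptyset)=(F,F)$ is sent to $\{(1,1),(2,2)\}$, but the residual of the empty relation by itself on a two-point base is the full relation.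 The cross pairs enter because points may lack predecessors. The remedy is to change each representation first, so that every point has a predecessor and a successor in every relation.

**Step 1: spreading one representation.** Let $\rho_j:\mathfrak A_j\to\wp(U_j\times U_j)$, $j\in J$, be representations with $U_j\neq\emptyset$. On $W_j=U_j\times\mathbb Q$ put
$$\rho_j'(a)=\{((u,p),(v,q)):\ p<q,\ \text{or } p=q\text{ and }(u,v)\in\rho_j(a)\}.$$
We check that $\rho'_j$ is an injective representation. Meet, join and injectivity are clear. Consider a pair $((u,p),(v,q))$ and call $p,q$ the levels.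

- Composition. If $p<q$, the pair lies in $\rho_j'(a);\rho_j'(b)$ for all $a,b$, through any point of level strictly between $p$ and $q$; it lies in $\rho'_j(a;b)$ as well. If $p=q$, an intermediate point must have level $p$, so the condition is $(u,v)\in\rho_j(a);\rho_j(b)$. If $p>q$, there is no intermediate point.
- The residual $\backslash$. If $p<q$, any $t$ with $(t,(u,p))\in\rho_j'(a)$ has level $\le p<q$, so $(t,(v,q))\in\rho_j'(b)$, and the pair is in the residual. If $p=q$, points $t$ of level $<p$ impose no condition, and those of level $p$ give exactly $(u,v)\in\rho_j(a)\backslash\rho_j(b)$. If $p>q$, a point $t$ of level $r$ with $q<r<p$ satisfies $(t,(u,p))\in\rho_j'(a)$ and $(t,(v,q))\notin\rho'_j(b)$, so the pair is not in the residual. Altogether the residual is $\rho'_j(a\backslash b)$.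
- The residual $/$ is symmetric, using successors instead of predecessors.

Moreover, for every $a$, every point of $W_j$ has a $\rho_j'(a)$-predecessor (on any lower level) and a $\rho_j'(a)$-successor (on any higher level) in $W_j$.

**Step 2: the product.** Now the disjoint union works. If $J=\emptyset$, the product is the one-element algebra. Otherwise represent $\prod_j\mathfrak A_j$ on $W=\bigsqcup W_j$ by $\rho((a_j)_j)=\bigsqcup_j\rho_j'(a_j)$. Meet, join, composition and injectivity are clear. For residuals, a pair inside one $W_j$ behaves as in $W_j$, since all predecessors and successors of its points lie in $W_j$. Let $s\in W_j$, $t\in W_k$, $j\ne k$. The pair $(s,t)$ is in no $\rho(a)$. It is not in $\rho(a)\backslash\rho(b)$: choose $r\in W_j$ with $(r,s)\in\rho(a)$; then $(r,t)\notin\rho(b)$. It is not in $\rho(a)/\rho(b)$: choose $r\in W_k$ with $(t,r)\in\rho(b)$; then $(s,r)\notin\rho(a)$. So $\rho$ is a representation.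

**Proposition 5.** $\mathrm R(\tau)$ is a quasi-variety. $\square$

## 4. Ladders: the quasi-equations $q_n$

The premise $\varepsilon\le x;y$ says that every point can take an $x$-step to some point from which a $y$-step leads back. Iterating this produces a ladder $v_0,v_1,v_2,\dots$, and $l_i$ records that the $i$-th point has the whole ladder behind it.

**Proposition 6.** All $q_n$ hold in $\mathrm R(\tau)$.

*Proof.* In a representation $\varepsilon\supseteq\mathrm{Id}$, whether $\varepsilon$ is $w\backslash w$ or $w/w$. Assume $\varepsilon\subseteq x;y$ and $(u,v)\in w$. Put $v_0=v$; then $(v_0,v_0)\in\varepsilon=l_0$. Given $(v_i,v_i)\in l_i$, use $(v_i,v_i)\in\varepsilon\subseteq x;y$ to choose $v_{i+1}$ with $(v_i,v_{i+1})\in x$ and $(v_{i+1},v_i)\in y$. Walking $v_{i+1}\to v_i\to v_i\to v_{i+1}$ shows $(v_{i+1},v_{i+1})\in y;l_i;x$, so $(v_{i+1},v_{i+1})\in l_{i+1}$. After $n$ steps, $(v,v_n)$ is in the $n$-fold composite of $x$, $(v_n,v_n)\in l_n$, and $(v_n,v)$ is in the $n$-fold composite of $y$. Prefixing $(u,v)\in w$ gives the conclusion. $\square$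

*Example.* In $D(\mathbb Z)$ let $x=(-\infty,1]$, $y=(-\infty,-1]$, $w=(-\infty,0]$. Then $\varepsilon=w\backslash w=(-\infty,0]=x;y$, and $y;\varepsilon;x=(-\infty,0]$, so all $l_i$ equal $\varepsilon$. The ladder goes on without any loss.

**The smallest failure, by hand.** Let $P=\{\bot,e,c,d,cd,dc,\top\}$. Multiply $e,c,d,cd,dc$ by concatenating words, with $e$ the empty word, and replace every word not in this list by $\top$; let $\top s=s\top=\top$ for $s\ne\bot$, and let $\bot$ be a zero. Order $P$ by $\bot\le s\le\top$ and the one further relation $e\le cd$. Multiplication is monotone. Inequalities involving $\bot$ or $\top$ are harmless. From $e\le cd$ we need $u\le u\,cd$ and $u\le cd\,u$; for $u\in\{c,d,cd,dc,\top\}$ the right sides are $\top$, for $u=e$ they are $cd$, and for $u=\bot$ both sides are $\bot$.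

In $D_0(P)$ put $w=\{\bot,e\}$, $x=\{\bot,c\}$, $y=\{\bot,d\}$. Then $w\backslash w=w/w=w$, so $\varepsilon=\{\bot,e\}$, and $x;y=\{\bot,e,cd\}\supseteq\varepsilon$. But $y;\varepsilon;x=\{\bot,dc\}$, so $l_1=\{\bot\}$ and $w;x;l_1;y=\{\bot\}\not\supseteq w$. So $q_1$ fails and $D_0(P)$ is not representable. In words: $e\le cd$ sends us from $v_0$ by $c$ to a point $v_1$ and back by $d$. The loop at $v_1$ must lie below $e$ and below $dc$, and only $\bot$ does.

**A chain of units.** The example also suggests a repair. Let the loop at $v_1$ carry a new label $[1]<e$ with $[1]\le dc$. But $[1]\le e\le cd$, so $v_1$ in turn needs a further point $v_2$, whose loop must lie below $d[1]c$; give it a label $[2]<[1]$, and so on. With an infinite chain of labels below $e$ the ladder may continue forever. With a finite chain it breaks at the last label, and $n$ labels will break $q_n$. The labels $[i]$ will be read as "a point of height at least $i$", with $c$ a step up and $d$ a step down. We now build monoids in which this works.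

## 5. Words with heights: the ordered monoids $S_I$

Let $I$ be a linear order with least element $0$, and let $\vee$ denote maximum. Write $k\lesssim i$ if there is no $r\in I$ with $i<r<k$; informally, $k\le i+1$. Clearly
$$k'\le k\lesssim i\le i'\ \text{ implies }\ k'\lesssim i',\qquad\text{and}\qquad k\le i\ \text{ implies }\ k\lesssim i.\tag{5}$$
For example, in $I=\{0,1,2\}$ we have $1\lesssim0$, not $2\lesssim 0$, and $k\lesssim2$ for all $k$.

**The monoid.** Consider words $[a_0x_1a_1\cdots x_ra_r]$ with $r\ge0$, $a_i\in I$, $x_i\in\{c,d\}$, and product
$$[a_0x_1\cdots a_r][b_0y_1\cdots b_s]=[a_0x_1\cdots x_r(a_r\vee b_0)y_1\cdots b_s].$$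
This is associative with unit $[0]$. The *type* of the word is $x_1\cdots x_r$; types are concatenated in products. Put $T=\{\emptyset,c,d,cd,dc\}$, where $\emptyset$ is the empty type. Since $T$ is closed under contiguous subwords, the words with type not in $T$ form an ideal. Collapse this ideal to one element $\top$ (the Rees quotient), and adjoin a new zero $\bot$. The result $S_I$ is a monoid with unit $e=[0]$ and elements
$$\bot,\quad\top,\quad[i],\quad[a\,c\,b],\quad[a\,d\,b],\quad[a\,c\,k\,d\,b],\quad[a\,d\,k\,c\,b].$$
Products of nonzero elements are nonzero (nonzero means $\neq\bot$), and $\top s=s\top=\top$ for $s\ne\bot$.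

**The order.** The element $\bot$ is least and $\top$ is greatest. Words of the same type are ordered by the *reversed* componentwise order: larger indices mean a smaller element. In addition
$$[i]\le[a\,c\,k\,d\,b]\iff a,b\le i\text{ and }k\lesssim i;\qquad[i]\le[a\,d\,k\,c\,b]\iff a,b\le i\text{ and }k<i.\tag{6}$$
There are no other relations. In the informal reading, a loop at a point of height $i$ can be opened by $c$ then $d$ through a middle point of height $i+1$, and by $d$ then $c$ through a middle point of height $i-1$.

This is a partial order. Antisymmetry is clear, since between different types the only relations go from type $\emptyset$ to $cd$ or $dc$. For transitivity the only case to check is $[i']\le[i]\le s\le s'$ with $s,s'$ of the same type $cd$ or $dc$. The conditions (6) persist when $i$ increases and $a,k,b$ decrease, by (5).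

For $I=\{0\}$ we get the monoid $P$ of Section 4: $[0]\le[0c0d0]$ because $0\lesssim0$, and $[0]\not\le[0d0c0]$ because $0\not<0$.

**Lemma 7.** Multiplication in $S_I$ is monotone, so $S_I$ is an ordered monoid.

*Proof.* Let $s\le s'$ and $u\in S_I$. We show $us\le us'$. If $u=\bot$ or $s=\bot$, then $us=\bot$. Let $u,s\ne\bot$, so $s'\neq\bot$. If $u=\top$ or $s'=\top$, then $us'=\top$. If $s$ and $s'$ have the same type, then $us$ and $us'$ are both $\top$ or have the same type, and monotonicity of $\vee$ applies. There remains $s=[i]$ with $s'$ of type $cd$ or $dc$. If $u$ has nonempty type, $us'$ has at least three letters, so $us'=\top$. If $u=[j]$, then $us=[i\vee j]$, and $us'$ is $s'$ with its left index $a$ replaced by $a\vee j$. The conditions (6) persist: $a\vee j\le i\vee j$, $b\le i\le i\vee j$, and $k\lesssim i\vee j$, respectively $k<i\vee j$, by (5). The proof of $su\le s'u$ is the same with right indices, because (6) is symmetric in $a,b$. $\square$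

For $s\ne\bot,\top$ let $\mathrm{left}(s)$ and $\mathrm{right}(s)$ be its first and last index. We shall use four observations.

**Lemma 8.** In $S_I$:

- **(O1)** For nonzero $s,t$: $st=\top$ iff $ts=\top$.
- **(O2)** Inserting a factor $[i]$ anywhere in a product does not change its type or whether it is $\top$. In particular $[i]s=\top$ iff $s=\top$ iff $s[i]=\top$. Moreover $[i]s\le s$ and $s[i]\le s$.
- **(O3)** If $r\le s$ with $r,s\notin\{\bot,\top\}$, then $\mathrm{left}(r)\ge\mathrm{left}(s)$ and $\mathrm{right}(r)\ge\mathrm{right}(s)$. Also $\mathrm{left}([i]s)\ge i$ and $\mathrm{right}(s[i])\ge i$ whenever $s\notin\{\bot,\top\}$.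
- **(O4)** If $\bot\ne r\le s$ and $s$ has type $\emptyset$, $c$ or $d$, then $r$ has the same type.

*Proof.* (O1): if one of them is $\top$, both products are. Otherwise the pairs of types whose concatenation is in $T$ are those with one entry $\emptyset$ and the other in $T$, together with $(c,d)$ and $(d,c)$; this set of pairs is symmetric. (O2): $[i]$ has empty type, and $[i]\le[0]=e$. (O3): for equal types this is the definition of the order, and otherwise $r=[i]$ and (6) gives $a,b\le i$; the second part is the product formula. (O4): the only relations between different types have $cd$ or $dc$ on the larger side, and $\top$ lies below $\top$ only. $\square$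

**The algebras.** Put $I_n=\{0,\dots,n-1\}$ and $\mathfrak A_n=D_0(S_{I_n})$. This is a finite algebra, and Lemma 2 applies to it.

**Lemma 9.** $\mathfrak A_n\not\models q_n$.

*Proof.* Put $w=E=e{\downarrow}=\{\bot\}\cup\{[j]:j<n\}$, $x=[0c0]{\downarrow}$, $y=[0d0]{\downarrow}$. From $ee=e$ we get $EE\subseteq E$, so $E\subseteq E\backslash E$ and $E\subseteq E/E$; from $e\in E$ we get the reverse inclusions. So $\varepsilon=E$ in either definition of $\varepsilon$. By Lemma 2, $x;y=[0c0d0]{\downarrow}$, and $[0]\le[0c0d0]$, so $\varepsilon\subseteq x;y$.

By induction $l_i=\{\bot\}\cup\{[j]:i\le j<n\}$ for $i\le n$. This is clear for $i=0$. For $i<n$ we have $l_i=[i]{\downarrow}$, so $y;l_i;x=[0\,d\,i\,c\,0]{\downarrow}$, which contains $[j]$ iff $i<j$. Intersecting with $E$ gives $l_{i+1}$. Hence $l_n=\{\bot\}$ and the right side of $q_n$ is $\{\bot\}\not\supseteq E$. $\square$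

*Example.* For $n=2$ these elements do not violate $q_1$: here $l_1=[1]{\downarrow}$ and $w;x;l_1;y=[0c1d0]{\downarrow}$, which contains $[0]$ because $1\lesssim0$. They violate $q_2$, since $l_2=\{\bot\}$.

## 6. Networks, and where free gluing stops

To represent $D_0(S)$ we replace the labelling $g^{-1}h$ of Section 1 by an abstract labelling, partially defined. Let $S$ be an ordered monoid with unit $e$ and a least element $\bot$ that is a zero.

**Definition (network).** A *network* is a set $V$ with a partial map $\lambda:V\times V\rightharpoonup S$ such that

- **(N1)** $\lambda(x,x)$ is defined and $\le e$;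
- **(N2)** if $\lambda(x,y),\lambda(y,z)$ are defined, then $\lambda(x,z)$ is defined and $\lambda(x,z)\le\lambda(x,y)\lambda(y,z)$.

It is *saturated* if moreover

- **(N3)** if $\lambda(x,y)$ is defined and $\lambda(x,y)\le st$, there is $z$ with $\lambda(x,z)\le s$ and $\lambda(z,y)\le t$ (in particular, these are defined);
- **(N4)** for all $x,y\in V$, $s\in S$ there is $w$ with $\lambda(w,x)\le s$ such that $\lambda(w,y)$ is defined iff $\lambda(x,y)$ is, and then $\lambda(w,y)=s\lambda(x,y)$; dually, for all $x,y,s$ there is $w$ with $\lambda(x,w)\le s$ such that $\lambda(y,w)$ is defined iff $\lambda(y,x)$ is, and then $\lambda(y,w)=\lambda(y,x)s$;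
- **(N5)** every $s\in S$ equals some $\lambda(x,y)$.

*Example.* For a partially ordered group (which need not have a zero), $V=G$ and $\lambda(g,h)=g^{-1}h$ satisfy all five conditions: $\lambda(g,g)$ is the unit, (N2) holds with equality, $z=xs$ serves (N3), $w=xs^{-1}$ and dually $w=xs$ serve (N4), and $s=\lambda(1,s)$ gives (N5). These are the points used in Proposition 1.

**Lemma 10.** If $S$ has a saturated network and $\mathcal D\subseteq D_0(S)$ is closed under $\cap,\cup,;,\backslash,/$ (computed in $D_0(S)$), then $\rho(X)=\{(x,y):\lambda(x,y)\text{ is defined and }\lambda(x,y)\in X\}$ is a representation of $\mathcal D$ respecting all five operations.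

*Proof.* $\cap$ and $\cup$ are clear, and injectivity is (N5).

Composition. If $\lambda(x,y)\le st$ with $s\in X$, $t\in Y$, then (N3) gives $z$ with $\lambda(x,z)\in X$ and $\lambda(z,y)\in Y$, since $X,Y$ are downsets. Conversely, if $\lambda(x,z)\in X$ and $\lambda(z,y)\in Y$, then (N2) gives $\lambda(x,y)\in X;Y$.

Left residual. Let $r=\lambda(x,y)\in X\backslash Y$ and $\lambda(w,x)\in X$. By (N2), $\lambda(w,y)\le\lambda(w,x)r\in Y$, so $(w,y)\in\rho(Y)$. Conversely, let $(x,y)\notin\rho(X\backslash Y)$. If $\lambda(x,y)$ is undefined, take $w$ from (N4) for $s=\bot\in X$: then $(w,x)\in\rho(X)$, while $\lambda(w,y)$ is undefined, so $(w,y)\notin\rho(Y)$. If $\lambda(x,y)=r$ is defined, there is $s\in X$ with $sr\notin Y$; take $w$ from (N4) for this $s$. Then $\lambda(w,x)\le s\in X$ and $\lambda(w,y)=sr\notin Y$.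

Right residual. Let $r=\lambda(x,y)\in X/Y$ and $\lambda(y,w)\in Y$. Then $\lambda(x,w)\le r\lambda(y,w)\in X$. Conversely, let $(x,y)\notin\rho(X/Y)$. Put $s=\bot$ if $\lambda(x,y)$ is undefined; otherwise choose $s\in Y$ with $\lambda(x,y)s\notin X$. The dual part of (N4), applied at the point $y$ with $x$ as the other point, gives $w$ with $\lambda(y,w)\le s\in Y$ and $\lambda(x,w)$ undefined, respectively equal to $\lambda(x,y)s\notin X$. $\square$

**Free gluing.** The natural way to get a saturated network is to add the missing points one at a time, as freely as possible. For (N4), add $w$ with arrows $\lambda(w,v)=s\lambda(x,v)$ and no arrows into $w$; this always works (Claim C below). For (N3), given $r=\lambda(x,y)\le st$, add $z$ with loop $e$ and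
$$\lambda(v,z)=\lambda(v,x)s,\qquad\lambda(z,v)=t\lambda(y,v)\qquad(v\text{ old}),$$
each defined when the right side is. Condition (N2) causes trouble for one kind of triple only, $(z,v,z)$: a walk from $z$ through $y$, $v$ and $x$ back to $z$. If there is no label from $y$ to $x$, there is no such walk. If $r'=\lambda(y,x)$ is defined and all loops are $e$, the triple $(z,x,z)$ demands
$$e\le t\,r'\,s .$$
In a group with $r'=r^{-1}$ this follows from $r\le st$. In the monoid $P$ with $x=y$, $r=r'=e$, $s=c$, $t=d$, it reads $e\le dc$, which is false. Here free gluing stops.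

**Lower loops.** Since (N1) allows loops below $e$, give $z$ a loop $[j]$. The demands become $r\le s[j]t$ and $[j]\le tr's$. The first limits $j$ from above, the second from below. Consider them in $S_I$ at a loop $[h]$ (so $x=y$, $r=r'=[h]$). For $s=[0c0]$, $t=[0d0]$ they read
$$[h]\le[0\,c\,j\,d\,0]\iff j\lesssim h,\qquad[j]\le[0\,d\,h\,c\,0]\iff h<j,$$
so $j$ must be the immediate successor of $h$. For $s=[0d0]$, $t=[0c0]$ they read $j<h$ and $h\lesssim j$, so $j$ must be the immediate predecessor of $h$; and this task is present only if $[h]\le[0d0c0]$, that is, $h>0$. In $I_n$ the first task has no solution at $h=n-1$. If all loops have heights in a copy of $\omega$ with true successors and predecessors, both tasks are always solvable. It remains to handle all other factorizations, and all returns between different points.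

## 7. Saturating a network over $S_I$

**Lemma 11.** Suppose $I$ has an initial segment $\omega=\{0<1<2<\cdots\}$ such that for $h\in\omega$, $k\in I$:
$$k<h\iff h\ge1\text{ and }k\le h-1;\qquad k\lesssim h\iff k\le h+1.\tag{7}$$
Then $S=S_I$ has a saturated network.

For example, $I=\omega$ qualifies. All networks in the proof satisfy two invariants:

- **(I1)** for each $x$, $\lambda(x,x)=[h(x)]$ with $h(x)\in\omega$;
- **(I2)** if $x\ne y$ and both $\lambda(x,y),\lambda(y,x)$ are defined, and one of them has type $\emptyset$, then the other is $\top$.

Invariant (I1) keeps loops where successors exist. Labels between different points may use all of $I$, as (N5) requires, and (I2) makes two-way connections of type $\emptyset$ harmless. If $\lambda(x,y)=r$ and $\lambda(y,x)=r'$ are both defined, (N2) gives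
$$[h(x)]\le rr',\qquad[h(y)]\le r'r,\tag{8}$$
so in particular $r,r'\ne\bot$.

**Claim A (choosing the height).** *Let $r=\lambda(x,y)\le st$ in a network with (I1), (I2). Then either some $z\in V$ already satisfies $\lambda(x,z)\le s$, $\lambda(z,y)\le t$; or there is $j\in\omega$ with*

- **(a)** *$r\le s[j]t$;*
- **(b)** *if $r'=\lambda(y,x)$ is defined, then $[j]\le tr's$;*
- **(c)** *if $r'$ is defined and $s$ or $t$ has type $\emptyset$, then $tr's=\top$.*

Conditions (a) and (b) are the demands found in Section 6. Condition (c) is there to preserve (I2).

*Proof.* If $r'$ is undefined, take $j=0$; then $s[0]t=st$, and (b), (c) are void. Let $r'$ be defined. Then $r\ne\bot$, and $st\ge r$ gives $s,t\ne\bot$. We use repeatedly that *if $tr's=\top$, then $j=0$ works*. Write $h=h(x)$, $h'=h(y)$.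

**Case $x=y$.** Here $r=r'=[h]\le st$.

If $st=\top$, then $ts=\top$ by (O1), so $t[h]s=\top$ by (O2), and $j=0$ works.

Let $st\ne\top$ and $s=[a]$. Then $t\notin\{\bot,\top\}$. By (O3), $a\le\mathrm{left}([a]t)\le h$, so $\lambda(x,x)=[h]\le[a]=s$. Also $[h]\le[a]t\le t$ by (O2). So $z=x$ is a witness. If $st\ne\top$ and $t=[b]$, then $b\le\mathrm{right}(s[b])\le h$, so $[h]\le t$, and $[h]\le s[b]\le s$; again $z=x$ is a witness.

Otherwise $s,t$ have nonempty type and $st\ne\top$, so their types are $(c,d)$ or $(d,c)$, and (c) is void.

- *Types $(c,d)$.* Let $s=[a\,c\,p]$, $t=[q\,d\,b]$. From $[h]\le[a\,c\,(p\vee q)\,d\,b]$ we get $a,b\le h$ and, by (7), $p,q\le h+1$. Take $j=h+1$. For (a), $s[j]t=[a\,c\,(h+1)\,d\,b]\ge[h]$, since $a,b\le h$ and $h+1\lesssim h$. For (b), $t[h]s=[q\,d\,(b\vee h\vee a)\,c\,p]=[q\,d\,h\,c\,p]\ge[h+1]$, since $q,p\le h+1$ and $h<h+1$.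
- *Types $(d,c)$.* Let $s=[a\,d\,p]$, $t=[q\,c\,b]$. From $[h]\le[a\,d\,(p\vee q)\,c\,b]$ we get $a,b\le h$ and $p\vee q<h$, so $h\ge1$ and $p,q\le h-1$ by (7). Take $j=h-1$. For (a), $s[j]t=[a\,d\,(h-1)\,c\,b]\ge[h]$, since $a,b\le h$ and $h-1<h$. For (b), $t[h]s=[q\,c\,(b\vee h\vee a)\,d\,p]=[q\,c\,h\,d\,p]\ge[h-1]$, since $q,p\le h-1$ and $h\lesssim h-1$.

**Case $x\ne y$.** We go through the kinds of $r'\ne\bot$ and show that $tr's=\top$ or an old point is a witness.

- *$r'=\top$.* Then $tr's=\top$.
- *$r'$ of type $cd$ or $dc$.* Suppose $tr's\ne\top$. Then $s,t$ both have type $\emptyset$, because any further letter would give a type of length at least $3$. So $st$ has type $\emptyset$, and so does $r$ by (O4). Then (I2) gives $r'=\top$, a contradiction. So $tr's=\top$.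
- *$r'$ of type $\emptyset$.* By (I2) $r=\top$, so $st=\top$, hence $ts=\top$ by (O1) and $tr's=\top$ by (O2).
- *$r'=[\gamma\,c\,\delta]$.* Suppose $tr's\ne\top$. The type of $tr's$ is one of $c,cd,dc$, so the types of $(t,s)$ are $(\emptyset,\emptyset)$, $(\emptyset,d)$ or $(d,\emptyset)$. In the first case $r$ has type $\emptyset$ by (O4), and (I2) gives $r'=\top$, a contradiction. In the other two, $st$ has type $d$, so by (O4) $r=[\alpha\,d\,\beta]$. By (8), $[h]\le rr'=[\alpha\,d\,(\beta\vee\gamma)\,c\,\delta]$, which gives $\alpha\le h$, and $[h']\le r'r=[\gamma\,c\,(\delta\vee\alpha)\,d\,\beta]$, which gives $\beta\le h'$. If $s=[a]$, then $r\le[a]t$ gives $a\le\alpha\le h$ by (O3), so $\lambda(x,x)=[h]\le s$, and $\lambda(x,y)=r\le[a]t\le t$: the point $z=x$ is a witness. If $t=[b]$, then $r\le s[b]$ gives $b\le\beta\le h'$ by (O3), so $\lambda(y,y)=[h']\le t$, and $\lambda(x,y)=r\le s[b]\le s$: the point $z=y$ is a witness.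
- *$r'=[\gamma\,d\,\delta]$.* Suppose $tr's\ne\top$. The type of $tr's$ is one of $d,cd,dc$, so the types of $(t,s)$ are $(\emptyset,\emptyset)$, which contradicts (I2) as before, or $(\emptyset,c)$ or $(c,\emptyset)$. In the latter cases $st$ has type $c$, so $r=[\alpha\,c\,\beta]$ by (O4). By (8), $[h]\le rr'=[\alpha\,c\,(\beta\vee\gamma)\,d\,\delta]$ gives $\alpha\le h$, and $[h']\le r'r=[\gamma\,d\,(\delta\vee\alpha)\,c\,\beta]$ gives $\beta\le h'$. If $s=[a]$, then $a\le\alpha\le h$, so $\lambda(x,x)\le s$ and $\lambda(x,y)\le[a]t\le t$, and $z=x$ is a witness. If $t=[b]$, then $b\le\beta\le h'$, so $\lambda(x,y)\le s[b]\le s$ and $\lambda(y,y)\le t$, and $z=y$ is a witness. $\square_A$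

**Claim B (gluing a middle point).** *Given a network with (I1), (I2), and $x,y,s,t,j$ with $j\in\omega$, $r=\lambda(x,y)\le st$ and (a), (b), (c), add a new point $z$ with $\lambda(z,z)=[j]$ and, for old $v$,*
$$\lambda(v,z)=\lambda(v,x)\,s[j]\ \text{ iff }\lambda(v,x)\text{ is defined},\qquad\lambda(z,v)=[j]t\,\lambda(y,v)\ \text{ iff }\lambda(y,v)\text{ is defined}$$
*(and undefined otherwise). The result is a network extending the old one, with old pairs unchanged; it satisfies (I1), (I2), and $\lambda(x,z)\le s$, $\lambda(z,y)\le t$.*

*Proof.* The last two inequalities hold since $\lambda(x,x),\lambda(y,y),[j]\le e$. (N1) and (I1) are clear.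

**(N2) survives.** We check the triples involving $z$; let $v,v'$ be old.

- $(v,v',z)$: $\lambda(v,v')$ and $\lambda(v',x)$ are defined, so $\lambda(v,x)$ is defined and $\le\lambda(v,v')\lambda(v',x)$; multiply by $s[j]$ on the right.
- $(z,v,v')$: $\lambda(y,v)$ and $\lambda(v,v')$ are defined, so $\lambda(y,v')$ is defined and $\le\lambda(y,v)\lambda(v,v')$; multiply by $[j]t$ on the left.
- $(v,z,v')$: $\lambda(v,x),\lambda(x,y),\lambda(y,v')$ are defined, so $\lambda(v,v')$ is defined, and by (a) and $[j]=[j][j]$,
$$\lambda(v,v')\le\lambda(v,x)\,r\,\lambda(y,v')\le\lambda(v,x)s[j]\cdot[j]t\lambda(y,v')=\lambda(v,z)\lambda(z,v'),$$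
where the dot is the product in $S$.
- $(z,v,z)$: $\lambda(y,v),\lambda(v,x)$ are defined, so $r'=\lambda(y,x)$ is defined, and by (b),
$$[j]=[j][j][j]\le[j]\,tr's\,[j]\le[j]t\lambda(y,v)\,\lambda(v,x)s[j]=\lambda(z,v)\lambda(v,z).$$
- $(v,z,z)$, $(z,z,v)$, $(z,z,z)$ follow from $[j][j]=[j]$.

**(I2) survives.** Let $v$ be old with $\lambda(v,z),\lambda(z,v)$ both defined. By (N2) and the loop $[j]\ne\bot$ they are nonzero, and $\lambda(y,v),\lambda(v,x)$ are defined, so $r'$ is defined. A nonzero product has type $\emptyset$ only if all its factors do.

Suppose $\lambda(v,z)=\lambda(v,x)s[j]$ has type $\emptyset$. Then $s$ and $\lambda(v,x)$ have type $\emptyset$, so $tr's=\top$ by (c), and $tr'=\top$ by (O2). If $v=x$, then $\lambda(z,x)=[j]tr'=\top$. If $v\ne x$, then $\lambda(x,v)$ is defined (via $y$), so $\lambda(x,v)=\top$ by (I2) for old points. Hence $\top\le r\lambda(y,v)\le s\,t\,\lambda(y,v)$; as $s$ has type $\emptyset$, (O2) gives $t\lambda(y,v)=\top$, and $\lambda(z,v)=\top$.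

Suppose $\lambda(z,v)=[j]t\lambda(y,v)$ has type $\emptyset$. Then $t$ and $\lambda(y,v)$ have type $\emptyset$, so $tr's=\top$ by (c), and $r's=\top$ by (O2). If $v=y$, then $\lambda(y,z)=r's[j]=\top$. If $v\ne y$, then $\lambda(v,y)$ is defined (via $x$), so $\lambda(v,y)=\top$ by (I2) for old points. Hence $\top\le\lambda(v,x)r\le\lambda(v,x)s\,t$, so $\lambda(v,x)s=\top$ by (O2), and $\lambda(v,z)=\top$. $\square_B$

**Claim C (points for the residuals).** *For a point $x$ of a network with (I1), (I2) and $s\in S$ we may add a point $w$ with $\lambda(w,w)=e$, $\lambda(w,v)=s\lambda(x,v)$ for old $v$ whenever $\lambda(x,v)$ is defined, and no other new labels. We obtain a network extending the old one and satisfying (I1), (I2), and $\lambda(w,x)=s\lambda(x,x)\le s$. Dually, we may add $w$ with $\lambda(w,w)=e$, $\lambda(v,w)=\lambda(v,x)s$ whenever $\lambda(v,x)$ is defined, and no other new labels; then $\lambda(x,w)\le s$.*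

*Proof.* No label leads from an old point to $w$. So the relevant triples for (N2) are $(w,w,w)$ and $(w,w,v)$, which are trivial as $\lambda(w,w)=e$, and $(w,v,v')$ with $v,v'$ old. For the latter, $\lambda(x,v),\lambda(v,v')$ are defined, so $\lambda(x,v')$ is defined and $s\lambda(x,v')\le s\lambda(x,v)\lambda(v,v')$. No pair of $w$ and an old point is labelled in both directions, so (I2) gives nothing new, and (I1) holds as $e=[0]$. The dual is the mirror image. $\square_C$

**Construction of the saturated network.** It remains to organize the gluing so that every task is eventually performed. Start with points $a_s,b_s$ $(s\in S)$, all loops labelled $e$, $\lambda(a_s,b_s)=s$, and nothing else defined. This satisfies (N1), (N2), (I1), (I2) and (N5).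

Given a network, well-order all its tasks: one (N3) task for each $(x,y,s,t)$ with $\lambda(x,y)\le st$, and an (N4) task and its dual for each $(x,s)$. Perform them successively, taking unions at limits. For an (N3) task apply Claim A to the current network; either a witness is present, or Claim B adds one. For an (N4) task use Claim C. Labels of old pairs never change, and undefined old pairs stay undefined, so the tasks remain meaningful. Unions of chains preserve (N1), (N2), (I1), (I2), because each of these concerns at most three points at a time. A point added for the (N4) task $(x,s)$ serves (N4) for all $y$ present at that moment.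

Iterate the whole round $\omega$ times and take the union. Any two points $x,y$ are present at some finite stage, so the tasks for $x,y$ and given $s,t$ are performed in the next round, with both points present, and the outcome persists. Hence the union satisfies (N1)–(N5). $\square$

## 8. Ultraproducts of the $\mathfrak A_n$

Let $\mathcal U$ be a nonprincipal ultrafilter on $\{1,2,\dots\}$, $I=\prod I_n/\mathcal U$ and $\mathfrak A=\prod\mathfrak A_n/\mathcal U$. "A.e." means for a set of $n$ in $\mathcal U$. By Łoś's theorem $I$ is a linear order with least element. The plan is to embed $\mathfrak A$ into $D_0(S_I)$ and apply Lemmas 10 and 11.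

**Step 1: $\prod S_{I_n}/\mathcal U\cong S_I$ as ordered monoids.** This identifies the ultraproduct of the monoids. There are seven kinds of elements ($\bot$, $\top$ and the five types), so each sequence $(s_n)$ has a constant kind a.e. Map its class to the element of $S_I$ of the same kind whose indices are the classes of the index sequences; for instance, the class of $([a_n\,c\,k_n\,d\,b_n])$ goes to $[a\,c\,k\,d\,b]$. Two sequences are equal a.e. iff they have the same kind and equal indices a.e., so this is a well-defined injection, and it is clearly onto. The kind of a product depends only on the kinds of the factors, and its indices are indices of the factors or maxima of two of them, so products are preserved. For each pair of kinds, $s\le s'$ is given by a fixed quantifier-free condition on the indices in terms of $\le,<,\lesssim$, and $k\lesssim i$ is the first-order condition $\neg\exists r\,(i<r<k)$. So by Łoś's theorem $s\le s'$ in $S_I$ iff $s_n\le s_n'$ a.e.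

**Step 2: $I$ satisfies the hypothesis of Lemma 11.** Let $i\in\omega$ denote the class of $(\min(i,n-1))_n$. For $n>i+1$ the following hold in $I_n$: $0<1<\dots<i+1$; $k\le i$ iff $k\in\{0,\dots,i\}$; $k<i$ iff $i\ge1$ and $k\le i-1$; and $k\lesssim i$ iff $k\le i+1$. For fixed $i$ these are first-order statements about the named elements, and since $\mathcal U$ is nonprincipal they hold a.e. By Łoś's theorem they hold in $I$. The first two say that $\omega$ is an initial segment, and the last two are (7). The top element of $I_n$, where Section 6 found the obstruction, has left every finite neighborhood of $0$.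

**Step 3: $\mathfrak A$ embeds into $D_0(S_I)$.** For $X=[(X_n)]\in\mathfrak A$ let
$$\overline X=\{[(s_n)]\in S_I:\ s_n\in X_n\text{ a.e.}\},$$
where $S_I$ is identified with the ultraproduct by Step 1. This is well defined, contains $\bot$, and is a downset: if $[(r_n)]\le[(s_n)]\in\overline X$, then a.e. $r_n\le s_n\in X_n$. We check that $X\mapsto\overline X$ is injective and preserves all operations.

- $\cap,\cup$: clear; for $\cup$, if $s_n\in X_n\cup Y_n$ a.e., then $s_n\in X_n$ a.e. or $s_n\in Y_n$ a.e.
- $;$: $[(r_n)]\in\overline{X;Y}$ iff, a.e., $r_n\le s_nt_n$ for some $s_n\in X_n$, $t_n\in Y_n$; choosing such $s_n,t_n$, this holds iff $[(r_n)]\in\overline X;\overline Y$.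
- $\backslash$: if $r_n\in X_n\backslash Y_n$ a.e., then $\overline X\,[(r_n)]\subseteq\overline Y$. Otherwise, a.e. there is $s_n\in X_n$ with $s_nr_n\notin Y_n$, and $[(s_n)]\in\overline X$ witnesses $[(r_n)]\notin\overline X\backslash\overline Y$. The case of $/$ is dual.
- Injectivity: if $X\ne Y$, then a.e. $X_n\setminus Y_n\ne\emptyset$, or a.e. $Y_n\setminus X_n\ne\emptyset$; choose elements there.

So $\mathfrak A\cong\mathcal D=\{\overline X:X\in\mathfrak A\}$, and $\mathcal D$ is closed under the operations of $D_0(S_I)$.

**Proposition 12.** Every nonprincipal ultraproduct of the $\mathfrak A_n$ is representable with respect to all of $\cdot,+,;,\backslash,/$. Hence its $\tau$-reduct is in $\mathrm R(\tau)$ for every $\tau$ as in (3).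

*Proof.* By Step 2 and Lemma 11, $S_I$ has a saturated network. By Lemma 10, $\mathcal D$ is representable, and $\mathfrak A\cong\mathcal D$ by Step 3. $\square$

## 9. From ultraproducts to non-axiomatizability

*Proof of Theorem 4.* Part 1 is Propositions 5 and 6. Part 2 is Lemmas 2, 7 and 9 and Proposition 12, since the $\tau$-reduct of an ultraproduct is the ultraproduct of the $\tau$-reducts.

For part 3, suppose a sentence $\theta$ true in $\mathrm R(\tau)$ failed in infinitely many of the $\tau$-reducts of the $\mathfrak A_n$. Choose a nonprincipal ultrafilter containing that infinite set of $n$. By Łoś's theorem the ultraproduct satisfies $\neg\theta$, yet by part 2 it is in $\mathrm R(\tau)$, a contradiction.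

Now let $\mathrm R(\tau)\subseteq K\subseteq\mathrm{Mod}\{q_n:n\ge1\}$ and suppose $K=\mathrm{Mod}(\theta)$. Then $\theta$ is true in $\mathrm R(\tau)$, so the $\tau$-reduct of some $\mathfrak A_n$ satisfies $\theta$. This reduct is then in $K$, so it satisfies $q_n$, contradicting Lemma 9. $\square$

*Proof of Theorem 3.* Take $\tau=\{\cdot,;,\backslash,/\}$ and $K=\mathrm R(\cdot,;,\backslash,/)$ in Theorem 4. $\square$

Two consequences can be read off. If $\mathrm R(\cdot,;,\backslash,/)$ were a variety, it would equal the variety it generates, which is finitely axiomatizable by the quoted result; so $\mathrm R(\cdot,;,\backslash,/)$ is not a variety. And no finite set of first-order sentences valid in $\mathrm R(\cdot,;,\backslash,/)$ implies all of the three-variable quasi-equations $q_n$: the class of its models would be a finitely axiomatizable $K$ as in part 3 of Theorem 4.
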